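# A perfect image of a σ-metrizable space that is not σ-metrizable

## A perfect map that destroys σ-metrizability

All spaces are regular and $T_1$. Write $\omega=\{0,1,2,\dots\}$.

**Theorem 1.** There is a perfect map $f:X\to Y$ with $X$ $\sigma$-metrizable and $Y$ not $\sigma$-metrizable. Moreover $X$ and $Y$ are first countable, zero-dimensional and $T_1$, they have countable networks, and $m(Y)\ge\mathrm{cov}(\mathcal M)$. The construction is in ZFC.

Let us unpack the words.

**Definition.** A space is *$\sigma$-metrizable* if it is a union of countably many metrizable subspaces. The *metrizability number* $m(X)$ is the least cardinality of a cover of $X$ by metrizable subspaces; so $\sigma$-metrizable means $m(X)\le\omega$.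

Nothing is required of how the pieces sit in $X$. For example, let $D$ be an uncountable discrete space and $\alpha D=D\cup\{\infty\}$ its one-point compactification. It is not metrizable, because it is not first countable at $\infty$: each neighbourhood of $\infty$ omits only finitely many points of $D$, so the intersection of countably many still contains points of $D$. But $\alpha D=D\cup\{\infty\}$ is a union of two metrizable pieces, so $m(\alpha D)=2$.

**Definition.** A map $f:X\to Y$ is *perfect* if it is continuous, closed and surjective, and all fibers $f^{-1}(y)$ are compact.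

For example, if $K$ is compact and nonempty, the projection $Z\times K\to Z$ is perfect, and so is every continuous surjection from a compact space onto a Hausdorff space.

**Definition.** A *network* for a space is a family $\mathcal N$ of subsets, not necessarily open, such that every open set is a union of members of $\mathcal N$. A space is *zero-dimensional* if its clopen sets form a base.

For example, the singletons form a countable network for any countable space, first countable or not. A zero-dimensional $T_1$ space is automatically regular.

**Definition.** $\mathrm{cov}(\mathcal M)$ is the least number of meager sets that cover a nonempty Polish space without isolated points.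

The choice of Polish space does not matter. Every nonempty Polish space $P$ without isolated points contains a dense $G_\delta$ set $D$ homeomorphic to $\omega^\omega$. A meager cover of $P$ restricts to a meager cover of $D$. Conversely, meager subsets of $D$ are meager in $P$, and $P\setminus D$ is one more meager set. By the Baire category theorem $\mathrm{cov}(\mathcal M)$ is uncountable, so $m(Y)\ge\mathrm{cov}(\mathcal M)$ already implies that $Y$ is not $\sigma$-metrizable.

The question behind Theorem 1 comes from the paper "Metrizability Number And Perfect Maps" (http://www.auburn.edu:80/~gruengf/papers/metrnum2.pdf): is the perfect image of a $\sigma$-metrizable space always $\sigma$-metrizable? What is known, as quoted with the question: if $f:X\to Y$ is perfect and $m(X)<\omega$, then $m(Y)\le\omega$; and there is an example with $2=m(X)<m(Y)=\omega$. So the metrizability number can go up from finite to countable. Theorem 1 says that it can go up from countable to uncountable, and the answer to the question is no.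

Three more statements will be proved.

**Theorem 2.** There is also a perfect map $f:X\to Y$ with $X$ $\sigma$-metrizable for which $Y$ is not a union of fewer than $\mathrm{cov}(\mathcal M)$ (in particular, not of countably many) *first countable* subspaces.

**Theorem 3.** Let $\mathcal G$ be the class of spaces $X=\bigcup_nM_n$ with each $M_n$ metrizable and of the form (closed) $\cap$ ($G_\delta$) in $X$. Perfect images of members of $\mathcal G$ are in $\mathcal G$, hence $\sigma$-metrizable.

**Proposition 4.** In Theorems 1 and 2 the countably many metrizable pieces of $X$ can be taken to be all $G_\delta$ in $X$ except one, which is $F_{\sigma\delta}$.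

Theorem 3 comes first in these notes, because it is what one proves on attacking the question directly.

## Textbook facts on perfect maps, networks and category

**(F1)** Let $f:X\to Y$ be perfect. If $A\subset X$ is closed, then $f|A:A\to f(A)$ is perfect, since closed subsets of $A$ are closed in $X$. If $Z\subset Y$, then $f|f^{-1}(Z):f^{-1}(Z)\to Z$ is perfect, since $f(C\cap f^{-1}(Z))=f(C)\cap Z$ for closed $C\subset X$.

**(F2)** Perfect images of metrizable spaces are metrizable (Hanai–Morita–Stone; Engelking, *General Topology*, 4.4.15).

**(F3)** If $K$ is compact, the projection $Z\times K\to Z$ is closed (Kuratowski).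

**(F4)** A metrizable space with a countable network is second countable. Indeed, one point from each nonempty network element gives a countable dense set, and separable metrizable spaces are second countable. A countable network passes to subspaces (take traces) and to finite products (take boxes).

**(F5)** A nonmeager set is not nowhere dense, so it is dense in some nonempty open set.

## Chasing a closed piece through a fiber

If $X$ is metrizable, so is $Y$, by (F2). If $X=\bigcup_nM_n$ with all $M_n$ metrizable and *closed*, we also win at once: by (F1), $f|M_n$ is perfect onto $f(M_n)$, so $f(M_n)$ is metrizable by (F2), and $Y=\bigcup_nf(M_n)$.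

For pieces that are not closed, $f(M_n)$ need not be metrizable. Let $X=\alpha D\sqcup\{*\}$ and let $f:X\to\alpha D$ be the identity on $\alpha D$ with $f(*)=\infty$. It is perfect, as $X$ is compact and $\alpha D$ is Hausdorff. The subspace $M=D\cup\{*\}$ is discrete, hence metrizable, but $f(M)=\alpha D$ is not metrizable. Here $f|M$ is not a closed map: $D$ is closed in $M$, and its image $D$ is not closed in $\alpha D$.

So we should not use all of $M_n$. For each $y$ we look for a *closed* set $A\subset X$ whose trace on the fiber of $y$ is nonempty and lies in a single piece. If $A$ ranges over a countable family, $Y$ gets cut into countably many parts. Here is how far this goes.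

First, a reformulation: $M$ is (closed) $\cap$ ($G_\delta$) in $X$ if and only if $\overline M\setminus M$ is $F_\sigma$ in $X$. If $M=C\cap G$ with $C$ closed and $G$ a $G_\delta$ set, then $\overline M\subset C$, so $\overline M\setminus M=\overline M\setminus G$, which is $F_\sigma$. Conversely, $M=\overline M\cap\bigl(X\setminus(\overline M\setminus M)\bigr)$.

**Proof of Theorem 3.** Let $f:X\to Y$ be perfect and $X=\bigcup_nM_n$ as in the theorem. Put $F_n=\overline{M_n}$, write $F_n\setminus M_n=\bigcup_kL_{n,k}$ with $L_{n,k}$ closed in $X$, and put $K_y=f^{-1}(y)$. Let $\mathcal E$ be the family of all finite intersections of members of $\{X\}\cup\{F_n\}\cup\{L_{n,k}\}$. It is countable and consists of closed sets.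

**Step 1.** *This step finds, for each $y$, a closed set from $\mathcal E$ whose trace on $K_y$ lies in one piece.* We claim that for each $y\in Y$ there are $A\in\mathcal E$ and $n$ with
$$\emptyset\ne A\cap F_n\cap K_y\subset M_n.$$
Suppose not. Put $A_0=X$; it meets $K_y$, as $f$ is onto. Let $A_n\in\mathcal E$ with $A_n\cap K_y\ne\emptyset$ be given. If $A_n\cap F_n\cap K_y=\emptyset$, let $A_{n+1}=A_n$. Otherwise, by assumption, $A_n\cap F_n\cap K_y\not\subset M_n$, so some point of $A_n\cap K_y$ lies in $F_n\setminus M_n$, hence in some $L_{n,k}$; let $A_{n+1}=A_n\cap L_{n,k}$. In both cases $A_{n+1}\in\mathcal E$, $A_{n+1}\cap K_y\ne\emptyset$ and $A_{n+1}\cap K_y\cap M_n=\emptyset$ (in the first case because $M_n\subset F_n$, in the second because $L_{n,k}\cap M_n=\emptyset$). The sets $A_n\cap K_y$ are nonempty, closed and decreasing in the compact set $K_y$, so there is $x\in K_y\cap\bigcap_nA_n$. Since $x\in A_{n+1}\cap K_y$ for every $n$, $x$ lies in no $M_n$. This contradicts $X=\bigcup_nM_n$.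

**Step 2.** *This step cuts $Y$ into countably many metrizable parts.* For $A\in\mathcal E$ and $n\in\omega$ let $Z_{A,n}=\{y\in Y:\emptyset\ne A\cap F_n\cap K_y\subset M_n\}$. By Step 1 these countably many sets cover $Y$. The restriction of $f$ to $A\cap F_n\cap f^{-1}(Z_{A,n})$ is perfect onto $Z_{A,n}$, by (F1) used first for the closed set $A\cap F_n$ and then for $Z_{A,n}\subset f(A\cap F_n)$. Its domain lies in $M_n$, so it is metrizable, and $Z_{A,n}$ is metrizable by (F2).

**Step 3.** *This step shows that the parts are again of the form (closed) $\cap$ ($G_\delta$).* A point $y$ is in $Z_{A,n}$ iff $K_y$ meets $A\cap F_n$ and misses $A\cap(F_n\setminus M_n)=\bigcup_k(A\cap L_{n,k})$. So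
$$Z_{A,n}=f(A\cap F_n)\setminus\bigcup_kf(A\cap L_{n,k}).\tag{1}$$
Since $f$ is closed, this is a closed set intersected with a $G_\delta$ set. $\blacksquare$

**Corollary 5.** Let $f:X\to Y$ be perfect.

1. If $X$ is a countable union of discrete subspaces, so is $Y$.
2. If $X$ is a countable union of completely metrizable subspaces, then $Y$ is $\sigma$-metrizable.
3. If $X=\bigcup_nM_n$ with $M_n$ metrizable and each fiber lies in a union of finitely many $M_n$, then $Y$ is $\sigma$-metrizable.

*Proof of 1.* Let $M$ be discrete, and for $x\in M$ choose an open $U_x$ with $U_x\cap M=\{x\}$. Then $U_x\cap\overline M\subset\overline{U_x\cap M}=\{x\}$, so $M=\overline M\cap\bigcup_xU_x$ is open in $\overline M$, and the proof of Theorem 3 applies. It presents $Z_{A,n}$ as a perfect image of a discrete space. In such an image every subset is closed, because the map is closed, so $Z_{A,n}$ is discrete.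

*Proof of 2.* Let $M$ be a completely metrized subspace and $F=\overline M$. Let $G_k$ ($k\ge1$) be the union of all open $U\subset F$ with $\operatorname{diam}(U\cap M)<1/k$. Then $M\subset G_k$: for $x\in M$, take an open $U\subset F$ whose trace on $M$ is the ball of radius $1/(3k)$ about $x$. Conversely, let $x\in\bigcap_kG_k$. The traces on $M$ of the neighbourhoods of $x$ are nonempty, as $M$ is dense in $F$, and they form a Cauchy filter base, which converges to some $p\in M$. If $x\ne p$, take disjoint open $U\ni x$ and $V\ni p$ in $F$. By convergence some neighbourhood $U'$ of $x$ has $U'\cap M\subset V$, so $U\cap U'\cap M\subset U\cap V=\emptyset$, contradicting density. So $x=p\in M$, and $M=\bigcap_kG_k$ is $G_\delta$ in $\overline M$. Hence $M$ is (closed) $\cap$ ($G_\delta$) in $X$, and Theorem 3 applies.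

*Proof of 3.* Let $Y_n=\{y:f^{-1}(y)\subset M_0\cup\dots\cup M_n\}$. Then $Y=\bigcup_nY_n$, the restriction of $f$ to $f^{-1}(Y_n)$ is perfect onto $Y_n$, and $m(f^{-1}(Y_n))\le n+1<\omega$. By the known result quoted above, $m(Y_n)\le\omega$. $\square$

**Where the chase stops.** In Step 1 we have a point $x\in A_n\cap F_n\cap K_y$ outside $M_n$, and we must put it into a closed set that misses $M_n$. For one fixed $y$ this is no problem: use $\{x\}$. But then the family of closed sets depends on $y$, and we no longer get countably many parts $Z_{A,n}$. A countable family of closed sets that works for all $y$ at once is exactly what "$F_n\setminus M_n$ is $F_\sigma$" supplies. To get a counterexample we therefore want a piece $M_*$ whose remainder is a countable union of $G_\delta$ sets without being $F_\sigma$. In the construction below the points of the fibers carry a limit $c\in2^\omega$, and $M_*$ is defined by "$c$ avoids a certain countable set".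

## Sequences that escape to infinity

Let $Y$ be the set of all $y\in(\omega\times\omega)^\omega$, written $y(s)=(i_s(y),n_s(y))$, with $i_s(y)\to\infty$ as $s\to\infty$. No condition is put on $n_s(y)$. Write $y|s$ for the sequence of the first $s$ terms, $|\sigma|$ for the length of a finite sequence $\sigma$, and $\sigma\subset y$ for "$\sigma$ is an initial segment of $y$". For $y\ne z$ let $\Delta(y,z)=\min\{s:y(s)\ne z(s)\}$. For $k\in\omega$ and a finite sequence $\sigma$ in $\omega\times\omega$ put
$$[\sigma]=\{y\in Y:\sigma\subset y\},\qquad[\sigma;k]=\{y\in[\sigma]:i_s(y)\ge k\ \ \forall s\ge|\sigma|\},$$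
$$L_k(y)=\min\{\ell:i_s(y)\ge k\ \ \forall s\ge\ell\}.$$
So $L_k(y)$ is the time after which $i_s(y)$ stays at or above $k$. Every $[\sigma;k]$ is infinite: continue $\sigma$ with terms $(k+j,n)$, $j=0,1,2,\dots$, for any choice of the numbers $n$. We use throughout that
$$[\sigma;k]=[\sigma]\cap\{L_k\le|\sigma|\}.\tag{2}$$

Two kinds of topology on $Y$ will be used: a Polish one, $v$, for category arguments, and coarser ones, $\tau_H$, for the theorems.

**The topology $v$.** The sets $[\sigma;k]$ form a base of a topology $v$. They cover $Y=[\emptyset;0]$. Let $y\in[\sigma;k]\cap[\sigma';k']$. Both $\sigma$ and $\sigma'$ are initial segments of $y$, so we may assume $\sigma\subset\sigma'$. Then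
$$y\in[\sigma';\max(k,k')]\subset[\sigma;k]\cap[\sigma';k'].$$
For the membership: $i_s(y)\ge\max(k,k')$ for $s\ge|\sigma'|\ge|\sigma|$. For the inclusion: if $z$ is in the middle set, then $i_s(z)\ge k$ for $s\ge|\sigma'|$ by definition, and for $|\sigma|\le s<|\sigma'|$ we have $i_s(z)=i_s(y)\ge k$.

**Claim.** $(Y,v)$ is a Polish space without isolated points.

*Proof.* The plan is to embed $(Y,v)$ as a closed subset of a Polish space. First, $L_k$ is $v$-continuous into discrete $\omega$: the set $\{L_k\le\ell\}=\bigcup_{|\sigma|=\ell}[\sigma;k]$ is $v$-open, and so is its complement, because if $L_k(y)>\ell$, then $i_s(y)<k$ for some $s\ge\ell$, and all of $[y|(s+1);0]$ lies in $\{L_k>\ell\}$. Consider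
$$e:Y\to(\omega\times\omega)^\omega\times\omega^\omega,\qquad e(y)=\bigl(y,(L_k(y))_k\bigr).$$
It is injective, it is continuous since each $[\sigma]=[\sigma;0]$ is $v$-open and each $L_k$ is continuous, and by (2) each basic set is the preimage of an open set. So $e$ is an embedding.

Its image is closed. Let $e(y^p)\to(y,\ell)$. Fix $k$ and $s\ge\ell_k$. For large $p$ we have $L_k(y^p)=\ell_k\le s$ and $i_s(y)=i_s(y^p)$, so $i_s(y)\ge k$. As $k$ was arbitrary, $y\in Y$, and $L_k(y)\le\ell_k$. If $\ell_k>0$, then for large $p$ we have $i_{\ell_k-1}(y)=i_{\ell_k-1}(y^p)<k$, because $L_k(y^p)=\ell_k$. So $L_k(y)=\ell_k$, and $(y,\ell)=e(y)$. A closed subspace of a Polish space is Polish. Since each basic set is infinite, there are no isolated points. $\square$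

## The topologies $\tau_H$

Let $H$ assign to each $y\in Y$ a nonempty set $H_y\subset\omega^\omega$ closed under the pointwise maximum of two elements. For $t\in\omega$ and $h\in H_y$ let
$$W_{t,h}(y)=\{y\}\cup\{z\in Y\setminus\{y\}:\ s:=\Delta(y,z)\ge t\ \text{ and }\ (i_s(z)\ge t\ \text{ or }\ n_s(z)\ge h(s))\}.$$
In words: $z$ may leave $y$ only late, and at the moment of leaving it must either jump high ($i_s(z)\ge t$) or pay a toll ($n_s(z)\ge h(s)$). What $z$ does after leaving is free. Call $O\subset Y$ open if every $y\in O$ has some $W_{t,h}(y)\subset O$ with $h\in H_y$. Since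
$$W_{\max(t,t'),\max(h,h')}(y)\subset W_{t,h}(y)\cap W_{t',h'}(y),$$
this is a topology $\tau=\tau_H$.

*Example.* Let $y(s)=(s,1)$ and $H_y=\{h\}$ with $h\equiv1$. For $p\ge1$ let $z^p$ agree with $y$ except that $z^p(p)=(0,0)$. Then $z^p\to y$ coordinatewise, but $z^p\notin W_{1,h}(y)$, since $i_p(z^p)=0<1$ and $n_p(z^p)=0<h(p)$. If instead $z^p(p)=(0,1)$, the toll is paid: $z^p\in W_{t,h}(y)$ for all $p\ge\max(t,1)$, so $z^p\to y$ in $\tau$. In $v$ this second sequence still does not converge to $y$, because $L_1(z^p)=p+1$ while $L_1(y)=1$, so no $z^p$ is in $[y|1;1]$.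

**Lemma 1.** The sets $[\sigma]$ and $W_{t,h}(y)$ are $\tau$-clopen, the $W_{t,h}(y)$ $(h\in H_y)$ form a base at $y$, $(Y,\tau)$ is $T_1$ and zero-dimensional (so regular), and $\tau\subset v$. Hence $\{[\sigma;k]\}$ is a countable network for $(Y,\tau)$.

*Proof.* If $y\in[\sigma]$ and $t=|\sigma|$, then $W_{t,h}(y)\subset[y|t]=[\sigma]$, so $[\sigma]$ is open. Its complement is the union of the other $[\sigma']$ with $|\sigma'|=|\sigma|$, so it is closed.

Now take $W=W_{t,h}(y)$, $z\ne y$ and $s=\Delta(y,z)$. Each $w\in[z|(s+1)]$ has $\Delta(y,w)=s$ and $w(s)=z(s)$, and membership of $w$ in $W$ depends only on these data. So $[z|(s+1)]\subset W$ if $z\in W$, and $[z|(s+1)]\cap W=\emptyset$ if $z\notin W$. As $y$ itself has the neighbourhood $W$ inside $W$, the set $W$ is clopen. By the definition of open sets, the $W_{t,h}(y)$ then form a base at $y$, so $\tau$ has a base of clopen sets. Distinct points are separated by sets $[\sigma]$, so $\tau$ is $T_1$.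

For $\tau\subset v$: given $W_{t,h}(y)$, put $s_0=\max(t,L_t(y))$. Then $y\in[y|s_0;t]$ since $s_0\ge L_t(y)$. If $z\in[y|s_0;t]$ and $z\ne y$, then $s=\Delta(y,z)\ge s_0\ge t$ and $i_s(z)\ge t$, so $z\in W_{t,h}(y)$. Thus each $\tau$-open set is a union of sets $[\sigma;k]$, and there are only countably many of those. $\square$

**Splitting $Y$ by speed of escape.** Before building $X$, let us try to cut $Y$ itself into metrizable pieces. For $g\in\omega^\omega$ let $Y_g=\{y:L_t(y)\le g(t)\ \forall t\}$. On $Y_g$ the topology $\tau$ is the product topology: if $y,z\in Y_g$, $z\ne y$ and $z|s_0=y|s_0$ with $s_0\ge\max(t,g(t))$, then $s=\Delta(y,z)\ge g(t)\ge L_t(z)$, so $i_s(z)\ge t$ and $z\in W_{t,h}(y)$. Hence $Y_g$ is metrizable, and these sets cover $Y$. But countably many of them do not suffice. Each $Y_g$ is $v$-closed, since the $L_t$ are continuous, and has empty $v$-interior: in any $[\sigma;k]$ there is a point that continues $\sigma$ with terms $(k,0)$ so long that $L_{k+1}>g(k+1)$. By Baire, countably many $Y_g$ do not cover $Y$.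

What the piece $Y_g$ gives is a guarantee that a point $z$ leaving $y$ at a late stage $s$ has large $i_s(z)$. We want a space $X$ over $Y$ in which extra coordinates give this guarantee, using only countably many pieces.

## A fiber of binary sequences that records $i_s$

The idea is to attach to $y$ a sequence $b=(b_s)$ of points of the Cantor set $2^\omega$, such that $b_s$ shows the number $i_s(y)$ and also remembers the first $i_s(y)$ digits of $b_{s+1}$. Since $i_s\to\infty$, the $b_s$ converge to a limit $c$. A point that leaves $y$ at stage $s$ with a small $i_s$ must have $b_s$ in a small finite set, and this is visible from the digits unless $c$ itself lies in that finite set.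

For $i\in\omega$ let
$$r_i:2^\omega\to2^\omega,\quad r_i(c)=(c|i)^\frown1^\frown0^\infty,\qquad P_i=r_i(2^\omega)=\{u^\frown1^\frown0^\infty:u\in2^i\}.$$
Each $r_i$ is continuous, each $P_i$ is finite, and the $P_i$ are pairwise disjoint because elements of $P_i$ have their last $1$ at index $i$. Also $r_i(c)|m=c|m$ whenever $m\le i$. Put $Q=\bigcup_iP_i$, a countable set, and
$$X=\{(y,b)\in Y\times(2^\omega)^\omega:\ b_s=r_{i_s(y)}(b_{s+1})\ \ \forall s\in\omega\},\qquad f(y,b)=y,$$
where $X$ has the subspace topology of $(Y,\tau)\times(2^\omega)^\omega$. Note that $b_s\in P_{i_s(y)}$.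

*Example.* Let $i_s(y)=s$ for all $s$. For $c\in2^\omega$ put $b_s=(c|s)^\frown1^\frown0^\infty$. Then $r_s(b_{s+1})=(c|s)^\frown1^\frown0^\infty=b_s$, so $(y,b)\in X$. Conversely, if $(y,b)\in X$, then $b_u|s=b_{u+1}|s$ for all $u\ge s$, so the $b_u$ converge to some $c$ with $b_{s+1}|s=c|s$, and $b_s=r_s(b_{s+1})=(c|s)^\frown1^\frown0^\infty$. So the fiber of $y$ is a copy of $2^\omega$, parametrized by $c$. A drop of $i_s$ erases digits: if $i_0(y)=2$ and $i_1(y)=0$, then $b_1=1\,0^\infty$ and $b_0=r_2(b_1)=1\,0\,1\,0^\infty$, whatever happens later.

**Lemma 2.** $X$ is zero-dimensional and $T_1$ (so regular), and $f:X\to(Y,\tau)$ is perfect.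

*Proof.* $X$ is a subspace of a product of zero-dimensional $T_1$ spaces. On $(Y,\tau)$ the function $i_s$ is locally constant, since the sets $[\sigma]$ are open, so $(y,b)\mapsto r_{i_s(y)}(b_{s+1})$ is continuous, and the set where it equals $b_s$ is closed. So $X$ is closed in $Y\times(2^\omega)^\omega$. The projection along the compact factor $(2^\omega)^\omega$ is closed by (F3) and has compact fibers, hence is perfect. By (F1), $f$ is perfect onto its image. It is onto: for fixed $y$ and $p\in\omega$ let
$$C_p=\{b:b_s=r_{i_s(y)}(b_{s+1})\ \forall s<p\}.$$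
It is closed, and it is nonempty: choose $b_s$ for $s\ge p$ arbitrarily and define $b_{p-1},\dots,b_0$ downwards. The $C_p$ decrease, so by compactness they have a common point $b$, and $(y,b)\in X$. $\square$

**The limit.** Let $(y,b)\in X$. If $s\ge L_m(y)$, then $i_s(y)\ge m$, so $b_s|m=r_{i_s(y)}(b_{s+1})|m=b_{s+1}|m$. Hence $c(y,b):=\lim_sb_s$ exists, and
$$b_s|m=c(y,b)|m\qquad\text{for all }s\ge L_m(y).\tag{3}$$

## Countably many metrizable pieces of $X$

**Lemma 3.** $X$ is $\sigma$-metrizable, for every $H$.

*Proof.* **Step 1.** *This step defines the pieces.* Let $Y_{i,j}=\{y\in Y:i_s(y)\ne i\ \forall s\ge j\}$. Since $i_s(y)\to\infty$, we have $\bigcup_jY_{i,j}=Y$ for each $i$. Put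
$$M_*=\{(y,b)\in X:c(y,b)\notin Q\},\qquad M_{i,j}=\{(y,b)\in X:c(y,b)\in P_i,\ y\in Y_{i,j}\}.$$
These countably many sets cover $X$: if $c(y,b)\in Q$, it lies in some $P_i$, and $y$ lies in some $Y_{i,j}$.

**Step 2.** *This step says what has to be shown.* Let $T$ be the topology on $X$ inherited from $(\omega\times\omega)^\omega\times(2^\omega)^\omega$, with $\omega\times\omega$ discrete. It is separable metrizable, and it is coarser than the topology of $X$ because the $[\sigma]$ are $\tau$-open. We show that the two topologies coincide on each piece $M$; then $M$ is metrizable. A basic neighbourhood of $(y,b)$ in $X$ is $X\cap(W_{t,h}(y)\times V)$ with $V$ open in $(2^\omega)^\omega$, and the condition $b'\in V$ is already $T$-open. So it suffices, given $(y,b)\in M$ and $W=W_{t,h}(y)$, to find a $T$-open $N\ni(y,b)$ with $f(N\cap M)\subset W$.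

**Step 3.** *This step chooses $N$.* Let $c=c(y,b)$. Let $P'=\bigcup_{i'<t}P_{i'}$ if $M=M_*$, and $P'=\bigcup_{i'<t,\,i'\ne i}P_{i'}$ if $M=M_{i,j}$. The set $P'$ is finite, and $c\notin P'$: in the first case because $c\notin Q$, in the second because $c\in P_i$ and the $P_{i'}$ are disjoint. So there is $m$ such that no element of $P'$ extends $c|m$. Choose $s_0\ge\max(t,L_m(y))$, and also $s_0\ge j$ if $M=M_{i,j}$. Let
$$N=\{(z,b')\in X:z|s_0=y|s_0,\ b'_{s_0}|m=c|m\}.$$
It is $T$-open, and it contains $(y,b)$ by (3).

**Step 4.** *This step carries the digits $c|m$ from stage $s_0$ to the stage where $z$ leaves $y$.* Let $(z,b')\in N\cap M$ with $z\ne y$, and let $s=\Delta(y,z)\ge s_0$. For $s_0\le u<s$ we have $z(u)=y(u)$, so $i_u(z)=i_u(y)\ge m$ because $u\ge L_m(y)$. Hence $b'_u=r_{i_u(y)}(b'_{u+1})$ gives $b'_{u+1}|m=b'_u|m$. Starting from $b'_{s_0}|m=c|m$ we reach $b'_s|m=c|m$.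

**Step 5.** *This step shows that $z$ leaves high.* We have $b'_s\in P_{i_s(z)}$, and $b'_s$ extends $c|m$, so $b'_s\notin P'$. If $M=M_*$, this gives $i_s(z)\ge t$. If $M=M_{i,j}$, it gives $i_s(z)\ge t$ or $i_s(z)=i$; but the latter is impossible, since $z\in Y_{i,j}$ and $s\ge s_0\ge j$. So $i_s(z)\ge t$ and $s\ge t$, that is, $z\in W$. $\square$

The proof always reaches the alternative $i_s(z)\ge t$, never the toll $n_s(z)\ge h(s)$. This is why $H$ is arbitrary in Lemma 3, and we may now choose it to make $Y$ bad.

## Tolls written one step ahead: proof of Theorem 1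

Take $H_y=\{h_y\}$ with $h_y(s)=n_{s+1}(y)$, and write $W_t(y)=W_{t,h_y}(y)$. The toll that $y$ demands at stage $s$ is written in the coordinate $y(s+1)$. So two points that agree through stage $s$ can still demand different tolls at stage $s$. The proof plays this against second countability.

**Step 1.** *This step collects everything except the lower bound on $m(Y)$.* By Lemmas 1–3, $f:X\to Y$ is perfect, $X$ is $\sigma$-metrizable, and both spaces are zero-dimensional and $T_1$. The sets $W_t(y)$, $t\in\omega$, form a base at $y$, so $Y$ is first countable, and so is $X\subset Y\times(2^\omega)^\omega$. Both have countable networks, by Lemma 1 and (F4). It remains to show that $Y$ is not a union of fewer than $\mathrm{cov}(\mathcal M)$ metrizable subspaces. Suppose that it is. Then one of them, $S$, is nonmeager in the Polish space $(Y,v)$. (To answer the question one needs only countable unions, and the Baire category theorem for $(Y,v)$ gives this $S$.)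

**Step 2.** *This step finds a basic set in which $S$ is everywhere nonmeager.* There is $[\sigma;k]$ such that $S\cap B$ is $v$-nonmeager for every basic $B\subset[\sigma;k]$. Otherwise every basic set contains a basic $B$ with $S\cap B$ meager, so the union $U$ of all such $B$ is dense and open. As there are only countably many basic sets, $S\cap U$ is meager, and then $S\subset(S\cap U)\cup(Y\setminus U)$ is meager, a contradiction. Fix $[\sigma;k]$.

**Step 3.** *This step uses metrizability to make one open set serve densely many points.* The space $S$ is metrizable with a countable network, so by (F4) it has a countable base $\{O_r\cap S:r\in\omega\}$ with $O_r$ $\tau$-open. For $y\in S\cap[\sigma;k]$ choose $r(y)$ with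
$$y\in O_{r(y)}\cap S\subset W_{k+1}(y).$$
The sets $B_r=\{y\in S\cap[\sigma;k]:r(y)=r\}$ cover the nonmeager set $S\cap[\sigma;k]$, so some $B_r$ is nonmeager. By (F5) it is $v$-dense in some basic set. That basic set meets $B_r\subset[\sigma;k]$, and we may shrink it to a basic set $[\sigma';k']\subset[\sigma;k]$, in which $B_r$ is still dense. From now on $r$ is fixed, and
$$O_r\cap S\subset W_{k+1}(y')\qquad\text{for all }y'\in B_r.\tag{4}$$

**Step 4.** *This step fixes a point and a stage.* Fix $y\in B_r\cap[\sigma';k']$ and $t$ with $W_t(y)\subset O_r$. Let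
$$s\ge\max(t,|\sigma|,|\sigma'|,L_{k+1}(y)),\qquad n=n_{s+1}(y).$$
Then $i_s(y)\ge k+1$.

**Step 5.** *This step finds a point $z\in O_r\cap S$ that leaves $y$ low and pays exactly the toll of $y$.* Since $y\in[\sigma;k]$ and $s\ge|\sigma|$, the basic set $[(y|s)^\frown(k,n);k]$ is contained in $[\sigma;k]$, so it contains some $z\in S$. As $i_s(y)\ge k+1$, $y(s)\ne(k,n)=z(s)$, so $\Delta(y,z)=s\ge t$. Moreover $n_s(z)=n=h_y(s)$. So $z\in W_t(y)\subset O_r$, and $z\in O_r\cap S$.

**Step 6.** *This step finds a point $y'\in B_r$ that demands a higher toll at the same stage.* Since $y\in[\sigma';k']$ and $s+1\ge|\sigma'|$, the basic set $[(y|(s+1))^\frown(k',n+1);k']$ is contained in $[\sigma';k']$, so it contains some $y'\in B_r$. Then $h_{y'}(s)=n_{s+1}(y')=n+1$.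

**Step 7.** *This step compares $y'$ with $z$.* By (4), $z\in W_{k+1}(y')$. But $y'|s=y|s=z|s$ and $y'(s)=y(s)\ne z(s)$, so $\Delta(y',z)=s$. Hence $i_s(z)\ge k+1$ or $n_s(z)\ge h_{y'}(s)=n+1$. Since $i_s(z)=k$ and $n_s(z)=n$, both fail. This contradiction proves Theorem 1. $\blacksquare$

**Remark.** For Theorem 1 the tolls can also be made infinite. Let $h=\infty$ be allowed, so that the alternative $n_s(z)\ge h(s)$ is void, and take $H_y=\{\infty\}$ for all $y$. Lemmas 1–3 hold with the same proofs, which nowhere use that $h(s)$ is finite, and $W_t(y)=W_{t,\infty}(y)$, $t\in\omega$, is a countable base at $y$. Steps 1–3 are unchanged. Take $y\in B_r\cap[\sigma';k']$ and $t$ with $W_t(y)\subset O_r$, let $s\ge\max(t,|\sigma|,|\sigma'|)$, and choose $e\ge\max(t,k,k')$ with $e\ne i_s(y)$. Pick $z\in S\cap[(y|s)^\frown(e,0)^\frown(k,0);k]$ and $y'\in B_r\cap[(y|s)^\frown(e,0)^\frown(k',1);k']$; the two basic sets lie in $[\sigma;k]$ and $[\sigma';k']$ respectively. Then $\Delta(y,z)=s\ge t$ and $i_s(z)=e\ge t$, so $z\in W_t(y)\cap S\subset O_r\cap S$. But $\Delta(y',z)=s+1$ and $i_{s+1}(z)=k<k+1$, so $z\notin W_{k+1}(y')$,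 against (4). This variant of $Y$ is first countable, so it cannot serve for Theorem 2. There we need finite tolls, and all of them.

## All tolls at once: proof of Theorem 2

Take $H_y=\omega^\omega$ for all $y$. By Lemmas 1–3, $f:X\to Y$ is perfect and $X$ is $\sigma$-metrizable. Suppose $Y$ is a union of fewer than $\mathrm{cov}(\mathcal M)$ first countable subspaces.

**Step 1.** *This step localizes.* One of these subspaces, $S$, is $v$-nonmeager, so by (F5) it is $v$-dense in some $[\sigma;k]$. Fix $y\in S\cap[\sigma;k]$.

**Step 2.** *This step diagonalizes against a countable neighbourhood base.* Let $(B_r)_{r\in\omega}$ be a neighbourhood base of $y$ in $S$. Choose $t_r$ and $h_r\in\omega^\omega$ with $W_{t_r,h_r}(y)\cap S\subset B_r$, and let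
$$h(s)=1+\max_{r\le s}h_r(s).$$
Then $W_{k+1,h}(y)\cap S$ is a neighbourhood of $y$ in $S$, so some $B_r$ is contained in it. For this $r$,
$$W_{t_r,h_r}(y)\cap S\subset W_{k+1,h}(y).\tag{5}$$

**Step 3.** *This step finds a point that violates (5).* Take $s\ge\max(r,t_r,|\sigma|,L_{k+1}(y))$ and $n=h_r(s)$. Since $y\in[\sigma;k]$ and $s\ge|\sigma|$, the basic set $[(y|s)^\frown(k,n);k]$ lies in $[\sigma;k]$, so by density it contains some $z\in S$. As $i_s(y)\ge k+1$, $\Delta(y,z)=s\ge t_r$. And $n_s(z)=h_r(s)$, so $z\in W_{t_r,h_r}(y)\cap S$. But $i_s(z)=k<k+1$, and $n_s(z)=h_r(s)<h(s)$ because $r\le s$. So $z\notin W_{k+1,h}(y)$, contradicting (5). $\blacksquare$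

Metrizable subspaces are first countable, so in particular this $Y$ is not $\sigma$-metrizable.

## The Borel classes of the pieces

**Proof of Proposition 4.** We show that, for every $H$, each $M_{i,j}$ of Lemma 3 is $G_\delta$ in $X$ and $M_*$ is $F_{\sigma\delta}$ in $X$. Recall that $T$ is metrizable and coarser than the topology of $X$, so $T$-closed sets are both closed and $G_\delta$ in $X$.

**Step 1.** *This step finds the class of $\{c=q\}$.* For $q\in2^\omega$,
$$\{(y,b)\in X:c(y,b)\ne q\}=\bigcup_{m,s_0}\{(y,b)\in X:i_s(y)\ge m\ \ \forall s\ge s_0,\ \ b_{s_0}|m\ne q|m\}.\tag{6}$$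
Indeed, the first condition on the right says $s_0\ge L_m(y)$, and then $b_{s_0}|m=c(y,b)|m$ by (3). So $(y,b)$ is in the $(m,s_0)$-th set iff $s_0\ge L_m(y)$ and $c(y,b)|m\ne q|m$. If $c(y,b)\ne q$, such $m$ and $s_0$ exist. Each set on the right is an intersection of $T$-clopen sets, hence $T$-closed. So $\{c\ne q\}$ is $F_\sigma$ in $X$, and $\{c=q\}$ is $G_\delta$.

**Step 2.** *This step treats $M_{i,j}$.* As $P_i$ is finite, $\{c\in P_i\}$ is a finite union of $G_\delta$ sets, hence $G_\delta$. The set $f^{-1}(Y_{i,j})$ is $T$-closed, since each condition $i_s(y)\ne i$ is $T$-clopen, so it is $G_\delta$ in $X$. Therefore $M_{i,j}=\{c\in P_i\}\cap f^{-1}(Y_{i,j})$ is $G_\delta$.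

**Step 3.** *This step treats $M_*$.* As $Q$ is countable, $M_*=\bigcap_{q\in Q}\{c\ne q\}$ is a countable intersection of $F_\sigma$ sets. $\blacksquare$

Compare this with Theorem 3. There one may even allow countable unions of metrizable $G_{\delta\sigma}$ pieces, since each such piece splits into countably many metrizable $G_\delta$ pieces. But the theorem fails as soon as a single piece is allowed to be $F_{\sigma\delta}$ while all the others are $G_\delta$. In particular, for the spaces of Theorems 1 and 2 the remainder $\overline{M_*}\setminus M_*$ is not $F_\sigma$ in $X$: otherwise $X$ would belong to $\mathcal G$, and $Y$ would be $\sigma$-metrizable by Theorem 3. This is the exact place where the fiber chase breaks: a point $(y,b)$ with $c(y,b)=q\in Q$ lies in the $G_\delta$ set $\{c=q\}$, which misses $M_*$, but no countable family of closed sets missing $M_*$ captures all such points of $\overline{M_*}$.
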